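# Positivity and integrality of Kerov polynomials for Jack characters

Throughout, $\alpha>0$ is a real parameter and $\gamma:=\frac1{\sqrt\alpha}-\sqrt\alpha$. As $\alpha$ runs over $(0,\infty)$, $\gamma$ decreases continuously from $+\infty$ to $-\infty$, so it takes every real value. Hence two polynomials in an indeterminate $g$ that agree at $g=\gamma$ for every $\alpha>0$ are equal.

## 1. Jack characters, free cumulants, Kerov polynomials

**Definition 1 (partitions, boxes, contents).** A partition $\lambda\vdash n$ is a finite non-increasing sequence of positive integers $\lambda_1\ge\dots\ge\lambda_l$ with $|\lambda|=\sum_i\lambda_i=n$. It is identified with its Young diagram, whose $n$ boxes are the pairs $(i,j)$ with $1\le j\le\lambda_i$ (row $i$, column $j$). The transposed diagram is $\lambda'$; $\ell(\lambda)$ is the number of parts; $m_i(\lambda)$ is the number of parts equal to $i$; and $z_\mu=\prod_i i^{m_i(\mu)}m_i(\mu)!$. We write $\mu\cup\nu$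 for the union of multisets of parts and $\mu\setminus k$ for $\mu$ with one part $k$ removed. A box $s\notin\lambda$ is addable if $\lambda+s$ is a diagram; a box $s\in\lambda$ is removable if $\lambda-s$ is a diagram. The content of the box $s=(i,j)$ is
$$c_s=\sqrt\alpha\,(j-1)-\frac{i-1}{\sqrt\alpha}.$$
For $\mu,\lambda\vdash n$, the dominance order is: $\mu\le\lambda$ if $\mu_1+\dots+\mu_i\le\lambda_1+\dots+\lambda_i$ for all $i$.

Example: $z_{(2,1,1)}=2\cdot 1^2\cdot 2!=4$. The one-box diagram $(1)$ has the addable boxes $(1,2)$ and $(2,1)$, with contents $\sqrt\alpha$ and $-1/\sqrt\alpha$. In general $\lambda$ has one removable box for each distinct part, and one more addable box than removable boxes.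

**Definition 2 (Jack symmetric functions).** Let $m_\mu$ and $p_\mu=\prod_ip_{\mu_i}$ be the monomial and power-sum symmetric functions, with the scalar product $\langle p_\mu,p_\nu\rangle=\delta_{\mu\nu}\alpha^{\ell(\mu)}z_\mu$. We use the following standard facts (Macdonald, *Symmetric Functions and Hall Polynomials*, Ch. VI; Stanley, Adv. Math. 77 (1989)).

* (J1) There are symmetric functions $\mathsf P_\lambda=m_\lambda+\sum_{\mu<\lambda}(\cdot)\,m_\mu$ that are orthogonal for $\langle\cdot,\cdot\rangle$. The Jack function $J_\lambda=J_\lambda^{(\alpha)}$ is the nonzero multiple of $\mathsf P_\lambda$ in which the coefficient of $m_{1^n}$ is $n!$, $n=|\lambda|$.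
* (J2) In $N$ variables, $D(\alpha)=\frac\alpha2\sum_ix_i^2\partial_i^2+\sum_{i\ne j}\frac{x_i^2}{x_i-x_j}\partial_i$ acts on $J_\lambda$ by the scalar $\alpha n(\lambda')-n(\lambda)+(N-1)|\lambda|$, where $n(\lambda)=\sum_i(i-1)\lambda_i$ (Stanley, Thm 3.1).
* (J3) Pieri rule: $p_1J_\lambda=\sum_sw_sJ_{\lambda+s}$ over the addable boxes $s$ of $\lambda$, with all $w_s\ne0$ (Macdonald VI (6.24) in the Jack limit, with $e_1=p_1$; the coefficients are products of quotients of numbers $\alpha a+l+1$ and $\alpha a+l+\alpha$ with $a,l\ge0$, all positive).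

Example: $J_{(1)}=p_1$, $J_{(2)}=p_1^2+\alpha p_2=(1+\alpha)m_2+2m_{11}$, $J_{(1,1)}=p_1^2-p_2=2m_{11}$. Orthogonality: $\langle J_{(2)},J_{(1,1)}\rangle=2\alpha^2-\alpha\cdot2\alpha=0$. The Pieri rule for $\lambda=(1)$ is $p_1^2=\frac1{1+\alpha}J_{(2)}+\frac\alpha{1+\alpha}J_{(1,1)}$.

**Definition 3 (Jack characters).** Write $J_\lambda=\sum_{\rho\vdash n}\theta_\rho(\lambda)p_\rho$. For $\mu\vdash k$,
$$\mathrm{Ch}_\mu(\lambda)=\mathrm{Ch}_\mu^{(\alpha)}(\lambda)=\alpha^{-\frac{k-\ell(\mu)}2}\binom{|\lambda|-k+m_1(\mu)}{m_1(\mu)}\,z_\mu\,\theta_{\mu\cup1^{|\lambda|-k}}(\lambda)\quad\text{if }|\lambda|\ge k,$$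
and $\mathrm{Ch}_\mu(\lambda)=0$ if $|\lambda|<k$.

Among the $p_\rho$ with $\rho\vdash n$ only $p_1^n$ contains $m_{1^n}$, with coefficient $n!$. So $\theta_{1^n}(\lambda)=1$ always.

Example: $\mathrm{Ch}_{(1)}(\lambda)=\binom{|\lambda|}1\theta_{1^n}(\lambda)=|\lambda|$. From the table above, $\mathrm{Ch}_{(2)}((2))=\alpha^{-1/2}\cdot2\cdot\alpha=2\sqrt\alpha$ and $\mathrm{Ch}_{(2)}((1,1))=-2/\sqrt\alpha$.

**Definition 4 (Stanley coordinates, dilation).** Let $\boldsymbol p=(p_1,\dots,p_m)$ and $\boldsymbol q=(q_1,\dots,q_m)$ be sequences of non-negative integers with $q_1\ge\dots\ge q_m\ge0$. The diagram $\lambda=(\boldsymbol p,\boldsymbol q)$ has $p_i$ rows of length $q_i$ for each $i$. For an integer $n\ge1$ the dilated diagram is $D_n(\lambda)=(n\boldsymbol p,n\boldsymbol q)$.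

Example: $(3,3,1)$ has coordinates $\boldsymbol p=(2,1)$, $\boldsymbol q=(3,1)$, and $D_2$ of it is $(6,6,6,6,2,2)$. In general $D_n(\lambda)$ replaces each box by an $n\times n$ square, so it does not depend on the chosen coordinates.

**Definition 5 (free cumulants).** For $j\ge2$,
$$R_j(\lambda)=R_j^{(\alpha)}(\lambda)=\lim_{n\to\infty}\frac{\mathrm{Ch}_{(j-1)}(D_n(\lambda))}{n^j}.$$
(That the limit exists is reproved in Section 11.)

Example: $R_2(\lambda)=\lim n^2|\lambda|/n^2=|\lambda|$.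

**Definition 6 (Kerov polynomials).** It is known (Lassalle) that for every $\mu$ there is a polynomial $K_\mu^{(\alpha)}$, the Kerov polynomial, with $K_\mu^{(\alpha)}(R_2(\lambda),R_3(\lambda),\dots)=\mathrm{Ch}_\mu(\lambda)$ for all $\lambda$.

Example: $K_{(1)}^{(\alpha)}=R_2$, since both sides are $|\lambda|$. It is also known (Dołęga–Féray 2012) that for each $k$ there is a polynomial $P_k(g,x_2,x_3,\dots)$ with rational coefficients, not depending on $\alpha$, such that $K_{(k)}^{(\alpha)}=P_k(\gamma,R_2,R_3,\dots)$ for every $\alpha>0$. The first cases are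
$$\begin{aligned}
K_{(1)}&=R_2,\qquad K_{(2)}=R_3+\gamma R_2,\qquad K_{(3)}=R_4+3\gamma R_3+(1+2\gamma^2)R_2,\\
K_{(4)}&=R_5+6\gamma R_4+\gamma R_2^2+(5+11\gamma^2)R_3+(7\gamma+6\gamma^3)R_2,\\
K_{(5)}&=R_6+10\gamma R_5+5\gamma R_3R_2+(15+35\gamma^2)R_4+(5+10\gamma^2)R_2^2\\
&\quad+(55\gamma+50\gamma^3)R_3+(8+46\gamma^2+24\gamma^4)R_2.
\end{aligned}$$

**Definition 7 (cumulants of characters).** With formal variables $\pi_1,\pi_2,\dots$ and $\pi_\mu=\prod_i\pi_{\mu_i}$, define $\kappa_\mu(\lambda)$ for $\mu\ne\emptyset$ by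
$$\log\sum_\mu\mathrm{Ch}_\mu(\lambda)\frac{\pi_\mu}{z_\mu}=\sum_{\mu\ne\emptyset}\kappa_\mu(\lambda)\frac{\pi_\mu}{z_\mu}.$$
Since $\pi_\mu/z_\mu=\prod_i\frac{(\pi_i/i)^{m_i}}{m_i!}$, these are exponential generating functions in the variables $\pi_i/i$. By the exponential formula, $\mathrm{Ch}_{(k_1,\dots,k_l)}$ is the sum over set partitions of $\{1,\dots,l\}$ of the products of the corresponding $\kappa$'s. In particular $\kappa_{(k)}=\mathrm{Ch}_{(k)}$ and $\kappa_{(k,l)}=\mathrm{Ch}_{(k,l)}-\mathrm{Ch}_{(k)}\mathrm{Ch}_{(l)}$.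

Example: $\mathrm{Ch}_{(1^j)}(\lambda)=\binom{|\lambda|}jj!$. Setting $\pi_2=\pi_3=\dots=0$, the generating function is $\sum_j\binom{|\lambda|}j\pi_1^j=(1+\pi_1)^{|\lambda|}$, with logarithm $|\lambda|\sum_j(-1)^{j-1}\pi_1^j/j$. So $(-1)^{j-1}\kappa_{(1^j)}=(j-1)!\,R_2$: after the sign $(-1)^{\ell(\mu)-1}$ it is positive, and it is divisible by $z_{\mu\setminus1}=(j-1)!$.

## 2. Lassalle's conjecture and its extension to cumulants

All coefficients in the list of Definition 6 are positive integers. The conjecture of Lassalle says that this always happens: for each $k\ge1$ there is a single polynomial $P_k$ in $g,x_2,x_3,\dots$, with coefficients that are non-negative integers independent of $\alpha$, such that $K^{(\alpha)}_{(k)}=P_k(\gamma,R_2,R_3,\dots)$ for all $\alpha>0$. Is it true? Yes.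

**Theorem 1 (Lassalle's conjecture).** For each $k\ge1$ there is $P_k\in\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$ with $K^{(\alpha)}_{(k)}=P_k(\gamma,R_2,R_3,\dots)$ for all $\alpha>0$.

**Theorem 2.** For each $\mu\ne\emptyset$ there is $P_\mu\in\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$, independent of $\alpha$, with $(-1)^{\ell(\mu)-1}\kappa_\mu(\lambda)=P_\mu(\gamma,R_2(\lambda),R_3(\lambda),\dots)$ for all $\alpha>0$ and all $\lambda$. Moreover:

1. For every part $k$ of $\mu$, $P_\mu$ is divisible by $z_{\mu\setminus k}$ in $\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$.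
2. Every monomial $g^ax_{\rho_1}\cdots x_{\rho_r}$ in $P_\mu$ satisfies $a+\sum\rho_i\le|\mu|-\ell(\mu)+2$ and $a+\sum\rho_i\equiv|\mu|-\ell(\mu)\pmod2$.
3. The coefficient of $g^ax_{k+1-a}$ in $P_{(k)}$, $0\le a\le k-1$, is the unsigned Stirling number of the first kind $c(k,k-a)>0$.
4. For every $\mu$, $K_\mu^{(\alpha)}$ is a polynomial with integer coefficients, independent of $\alpha$, in $\gamma,R_2,R_3,\dots$.

Recall that $c(h,j)$ is defined by $c(0,j)=\delta_{0j}$ and $c(h+1,j)=c(h,j-1)+h\,c(h,j)$. In the list, the coefficients $1,6\gamma,11\gamma^2,6\gamma^3$ of $R_5,R_4,R_3,R_2$ in $K_{(4)}$ illustrate item 3.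

The plan is as follows. Sections 3–5 find operators that are diagonal on Jack functions and compute their eigenvalues. Sections 6 and 7 convert this into a recursion for characters. Section 8 shows that the recursion contains a minus sign which defeats a direct induction. Sections 9 and 10 remove the minus sign. Sections 11–13 identify the numbers that appear with the $R_j$ and finish both proofs.

## 3. The cases $k=1,2$ and the sum-of-contents operator

**Fock space notation.** Let $F=\mathbb R[\pi_1,\pi_2,\dots]$ and identify $p_k=\sqrt\alpha\,\pi_k$. Then $\langle\pi_\mu,\pi_\nu\rangle=\delta_{\mu\nu}z_\mu$, and $\deg\pi_k=k$. For $k\ge1$ let $a_{-k}$ be multiplication by $\pi_k$ and $a_k=k\partial_{\pi_k}$. Then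
$$[a_k,a_l]=k\,\delta_{k+l,0},\qquad a_k^*=a_{-k}.$$
Put $\tilde J_\lambda=\alpha^{-n/2}J_\lambda=\sum_{\rho\vdash n}\alpha^{-(n-\ell(\rho))/2}\theta_\rho(\lambda)\,\pi_\rho$ with $n=|\lambda|$. The coefficient of $\pi_1^n$ in $\tilde J_\lambda$ is $1$. Example: $\tilde J_{(1)}=\pi_1$, $\tilde J_{(2)}=\pi_1^2+\sqrt\alpha\,\pi_2$. The Pieri rule becomes $\pi_1\tilde J_\lambda=\sum_sw_s\tilde J_{\lambda+s}$ with the same $w_s$, because $\pi_1\tilde J_\lambda=\alpha^{-(n+1)/2}p_1J_\lambda$.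

**Step 1 (rewrite (J2) in the variables $\pi$).** The aim is to show that
$$\Delta=\tfrac12\sum_{i,j\ge1}\big(a_{-i-j}a_ia_j+a_{-i}a_{-j}a_{i+j}\big)-\tfrac\gamma2\sum_{i\ge1}(i-1)a_{-i}a_i\tag{1}$$
satisfies $\Delta\tilde J_\lambda=e(\lambda)\tilde J_\lambda$, where $e(\lambda)=\sum_{s\in\lambda}c_s$. On functions of the power sums in $N$ variables,
$$\sum_ix_i^2\partial_i^2=\sum_{k,l}kl\,p_{k+l}\partial_{p_k}\partial_{p_l}+\sum_kk(k-1)p_k\partial_{p_k}.$$
The first-order operator $\sum_{i\ne j}\frac{x_i^2}{x_i-x_j}\partial_i$ is a derivation, determined by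
$$\sum_{i\ne j}\tfrac{x_i^2}{x_i-x_j}\partial_ip_k=k\sum_{i<j}\tfrac{x_i^{k+1}-x_j^{k+1}}{x_i-x_j}=\tfrac k2\sum_{i\ne j}\sum_{c=0}^kx_i^cx_j^{k-c}=\tfrac k2\Big[\sum_{c=1}^{k-1}p_cp_{k-c}+(2N-k-1)p_k\Big].$$
For the last equality, $c=0$ and $c=k$ contribute $(N-1)p_k$ each, and each $1\le c\le k-1$ contributes $p_cp_{k-c}-p_k$. Now pass to $\pi$, using $\partial_{p_k}=\alpha^{-1/2}\partial_{\pi_k}$. The term $\frac\alpha2kl\,p_{k+l}\partial_{p_k}\partial_{p_l}$ becomes $\frac{\sqrt\alpha}2a_{-k-l}a_ka_l$, and $\frac k2p_cp_{k-c}\partial_{p_k}$ becomes $\frac{\sqrt\alpha}2a_{-c}a_{-(k-c)}a_k$. The remaining part is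
$$\sum_ka_{-k}a_k\Big[\tfrac{\alpha(k-1)}2+N-\tfrac{k+1}2\Big]=\sum_ka_{-k}a_k\Big[(N-1)+\tfrac{(\alpha-1)(k-1)}2\Big].$$
Since $\alpha-1=-\sqrt\alpha\,\gamma$ and $\sum_ka_{-k}a_k$ is the degree operator, $D(\alpha)=\sqrt\alpha\,\Delta+(N-1)\deg$. For $N\ge n$ the symmetric functions of degree $n$ embed into polynomials in $N$ variables, so (J2) gives $\sqrt\alpha\,\Delta\tilde J_\lambda=(\alpha n(\lambda')-n(\lambda))\tilde J_\lambda$. As $n(\lambda')=\sum_{(i,j)\in\lambda}(j-1)$ and $n(\lambda)=\sum_{(i,j)\in\lambda}(i-1)$, the eigenvalue of $\Delta$ is $e(\lambda)$. Note also that $\Delta$ is self-adjoint: the two cubic sums are adjoint to each other.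

**Step 2 (the case $k=2$ by hand).** Let $n=|\lambda|\ge2$ and compare coefficients of $\pi_1^n$ in $\Delta\tilde J_\lambda=e(\lambda)\tilde J_\lambda$. The right side gives $e(\lambda)$. On the left, only $\frac12a_{-1}a_{-1}a_2$ can produce $\pi_1^n$, from the monomial $\pi_2\pi_1^{n-2}$ with factor $\frac12\cdot2=1$. So $e(\lambda)=\alpha^{-1/2}\theta_{(2,1^{n-2})}(\lambda)$, that is, $\mathrm{Ch}_{(2)}(\lambda)=2e(\lambda)$. This also holds, as $0=0$, for $n\le1$. Summing contents along rows and columns,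
$$\mathrm{Ch}_{(2)}(\lambda)=\sqrt\alpha\sum_i\lambda_i(\lambda_i-1)-\tfrac1{\sqrt\alpha}\sum_j\lambda_j'(\lambda_j'-1)=\Big(\sqrt\alpha\sum_i\lambda_i^2-\tfrac1{\sqrt\alpha}\sum_j\lambda_j'^2\Big)+\gamma|\lambda| .$$
Under $D_n$ the bracket is multiplied by $n^3$ and $|\lambda|$ by $n^2$. So $R_3(\lambda)$ is the bracket, and $\mathrm{Ch}_{(2)}=R_3+\gamma R_2$.

For the one-box diagram $R_2=1$, $R_3=-\gamma$ and $\mathrm{Ch}_{(2)}=-\gamma+\gamma=0$, as it must be. So the values of the $R_j$ can have either sign: positivity is a statement about coefficients only.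

For larger $k$ we need more operators that are diagonal on Jack functions. The next two sections produce a family of them; parts of these sections are due to Nazarov and Sklyanin (SIGMA 9 (2013), 078), and proofs are included.

## 4. The Lax operator and its vacuum moments

**Definition 8 (Lax operator).** On $F\otimes\mathbb R[w]$ write $|h\rangle=w^h$ (orthonormal), with $|h\rangle=0$ for $h<0$; we call $h$ the level. Let $\langle0|$ be the projection onto the level-$0$ component. Put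
$$L\,|h\rangle=\sum_{k\ne0}a_k|h+k\rangle-\gamma h\,|h\rangle .$$

For $k>0$ only finitely many $a_kf$ are nonzero, and for $k<0$ we need $h+k\ge0$; so $L$ is well defined. The matrix element from level $h$ to $h+k$ is $a_k$ and the one back is $a_{-k}=a_k^*$, so $L$ is self-adjoint. It preserves the total degree ($\deg w=1$), and the graded pieces are finite-dimensional. Define
$$I_r=\langle0|L^r|0\rangle:F\to F,\qquad B_r=\langle0|L\,L_+^r\,L|0\rangle:F\to F\quad(r\ge0),$$
where $L_+$ is the compression of $L$ to levels $h\ge1$. All $I_r,B_r$ are self-adjoint.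

Example: in total degree $1$ the space is spanned by $\pi_1|0\rangle$ and $|1\rangle$. Here $L\pi_1|0\rangle=|1\rangle$ and $L|1\rangle=\pi_1|0\rangle-\gamma|1\rangle$. The characteristic polynomial is $u^2+\gamma u-1=(u-\sqrt\alpha)(u+1/\sqrt\alpha)$: the eigenvalues are the contents of the addable boxes of $(1)$. Also $B_0=\sum_ka_{-k}a_k$ is the degree operator.

**Decomposition by returns to level $0$.** Expand $L^r$ into paths of levels from $0$ to $0$. Since $\langle0|L|0\rangle=0$, each excursion between consecutive visits to level $0$ has length at least $2$, and an excursion of length $r_i$ contributes $B_{r_i-2}$. Therefore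
$$I_r=\sum_{r_1+\dots+r_m=r,\ r_i\ge2}B_{r_1-2}\cdots B_{r_m-2},\qquad\Big(\sum_rI_ru^{-r-1}\Big)^{-1}=u-\sum_rB_ru^{-r-1}.\tag{2}$$
The second form follows from the first: $\sum_rI_ru^{-r-1}=u^{-1}\big(1-\sum_rB_ru^{-r-2}\big)^{-1}$.

**Lemma 1.** All $B_r$ and $I_r$ act diagonally on the $\tilde J_\lambda$.

*Proof.* We realize $L_+$ by an operator on polynomials that is visibly triangular for dominance, and combine triangularity with self-adjointness. On $\mathbb R[x_1,\dots,x_N]$ let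
$$\mathcal D_i=x_i\partial_i+\alpha^{-1}\sum_{j\ne i}\frac{x_i}{x_i-x_j}(1-s_{ij}),$$
where $s_{ij}$ exchanges $x_i$ and $x_j$.

**Step 1 (triangularity).** The operator $\frac{x_i}{x_i-x_j}(1-s_{ij})$ sends $x_i^ax_j^b$ to $\sum_{c=0}^{a-b-1}x_i^{b+1+c}x_j^{a-1-c}$ if $a\ge b$, and to $-\sum_{c=0}^{b-a-1}x_i^{a+1+c}x_j^{b-1-c}$ if $a<b$. So the pair of exponents keeps its sum and its maximum does not increase; equivalently, the new exponent vector is a convex combination of the old one and its transposition. The sum of the $k$ largest entries of a vector is the maximum of the sums over $k$-subsets, hence convex and permutation-invariant. So the sorted new vector is dominated by the sorted old one. Writing $\kappa^+$ for the sorted version of an exponent vector $\kappa$, the operator $\mathcal D_i$ preserves $\mathrm{span}\{x^\kappa:\kappa^+\le\lambda\}$. Permutations permute the $\mathcal D_i$ by conjugation, so $\sum_i\mathcal D_i^r$ preserves symmetric polynomials.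 It maps $m_\lambda$ into $\mathrm{span}\{m_\mu:\mu\le\lambda\}$.

**Step 2 (relation with $L$).** Let $\mathrm{ev}(f|h\rangle)=f(x_1,\dots,x_N)\,x_1^h$, where $f(x_1,\dots,x_N)$ means $f$ with $p_k=\sum_ix_i^k$. Let $h\ge1$. Since $x_1\partial_1p_k=kx_1^k$ and
$$\sum_{j\ne1}\frac{x_1(x_1^h-x_j^h)}{x_1-x_j}=\sum_{j\ne1}\sum_{a=1}^hx_1^ax_j^{h-a}=(N-1)x_1^h+\sum_{a=1}^{h-1}(p_{h-a}-x_1^{h-a})x_1^a,$$
we get
$$\mathcal D_1(fx_1^h)=\sum_{k\ge1}k\,\partial_{p_k}f\,x_1^{h+k}+hfx_1^h+\alpha^{-1}f\Big[(N-h)x_1^h+\sum_{k=1}^{h-1}p_kx_1^{h-k}\Big].$$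
Multiply by $\sqrt\alpha$. We have $\sqrt\alpha\,k\partial_{p_k}=a_k$, $\alpha^{-1/2}p_k=a_{-k}$ and $\sqrt\alpha\,h+\alpha^{-1/2}(N-h)=N/\sqrt\alpha-\gamma h$. So $\sqrt\alpha\,\mathcal D_1\,\mathrm{ev}=\mathrm{ev}\,(L_++N/\sqrt\alpha)$ on levels $h\ge1$. At level $0$ the difference part kills symmetric $f$, and $\sqrt\alpha\,\mathcal D_1f=\sum_{k\ge1}a_kf\,x_1^k=\mathrm{ev}(L|0\rangle f)$, which has levels $\ge1$ only. Hence for $r\ge1$
$$(\sqrt\alpha\,\mathcal D_1)^rf=\mathrm{ev}\big((L_++N/\sqrt\alpha)^{r-1}L|0\rangle f\big),$$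
and similarly for $\mathcal D_i$ with $x_i$ in place of $x_1$. Summing over $i$ replaces $x_1^h$ by $p_h=\sqrt\alpha\,a_{-h}$, and $\langle0|L|h\rangle=a_{-h}$ for $h\ge1$. Therefore
$$\sum_i(\sqrt\alpha\,\mathcal D_i)^rf=\sqrt\alpha\,\langle0|L(L_++N/\sqrt\alpha)^{r-1}L|0\rangle f\qquad(r\ge1).$$

**Step 3 (conclusion).** Fix a degree $n$ and $N\ge n$. Expanding $L_+^r=\big((L_++N/\sqrt\alpha)-N/\sqrt\alpha\big)^r$ binomially, $B_r$ is a linear combination of the operators just displayed. So $B_r$ is triangular for dominance in degree $n$: $B_r\mathsf P_\lambda\in\mathrm{span}\{\mathsf P_\mu:\mu\le\lambda\}$. For $\mu<\lambda$, $\langle B_r\mathsf P_\lambda,\mathsf P_\mu\rangle=\langle\mathsf P_\lambda,B_r\mathsf P_\mu\rangle=0$, because $B_r\mathsf P_\mu$ involves only $\mathsf P_\nu$ with $\nu\le\mu$, so $\nu\ne\lambda$. Thus $B_r$ is diagonal, and by (2) so is $I_r$. $\square$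

Let $M_r(\lambda)$ be the eigenvalue of $I_r$ on $\tilde J_\lambda$. Then $M_0=1$ and $M_1=0$.

## 5. The eigenvalues of the vacuum moments and their scaling under dilation

**Step 1 (commutators of $\Delta$).** We need how $\Delta$ of (1) moves past the $a_k$. For $n\ge1$, term by term from (1), $\frac12\sum[a_{-i-j}a_ia_j,a_{-n}]=n\sum_{i\ge1}a_{-n-i}a_i$, $\frac12\sum[a_{-i}a_{-j}a_{i+j},a_{-n}]=\frac n2\sum_{i+j=n}a_{-i}a_{-j}$ and $-\frac\gamma2\sum(i-1)[a_{-i}a_i,a_{-n}]=-\frac\gamma2n(n-1)a_{-n}$. So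
$$[\Delta,a_{-n}]=n\sum_{i\ge1}a_{-n-i}a_i+\tfrac n2\sum_{i+j=n;\,i,j\ge1}a_{-i}a_{-j}-\tfrac\gamma2n(n-1)a_{-n}.\tag{3}$$
For all $k\ne0$ this reads
$$[\Delta,a_k]=-\tfrac k2\sum_{i+j=k;\ i,j\ne0}{:}a_ia_j{:}+\tfrac\gamma2k(|k|-1)a_k,\tag{4}$$
where ${:}a_ia_j{:}$ puts annihilators (positive index) to the right; $a_i,a_j$ commute since $i+j\ne0$, and the ordering only makes the sum act on polynomials. For $k=-n<0$, (4) is (3). For $k>0$, $[\Delta,a_k]=-[\Delta,a_{-k}]^*$ because $\Delta$ is self-adjoint, and taking the adjoint of (3) gives (4).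

**Step 2 (an operator that completes $\Delta$ to a symmetry of $L$).** Define
$$H|h\rangle=\sum_{k\ne0}\min(h,h+k)\,a_k|h+k\rangle-\tfrac\gamma2h(h-1)|h\rangle,\qquad\varepsilon:F\otimes\mathbb R[w]\to F,\quad\varepsilon(f|h\rangle)=a_{-(h+1)}f .$$
Then $H|0\rangle=0$. Example: $\varepsilon(f|0\rangle)=\pi_1f$, and $H|1\rangle=\sum_{k\ge1}a_k|1+k\rangle$.

**Lemma 2.** $[\Delta+H,L]=0$ and $\Delta\varepsilon=\varepsilon(\Delta+H+L)$.

*Proof of the first identity.* Consider matrix elements from level $h$ to level $h'=h+k$.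

Let $k=0$. Then $\Delta$ commutes with the scalar $-\gamma h$, the diagonal entries commute, and the intermediate levels $m\ne h$ give $(\min(h,m)-\min(m,h))\,a_{h-m}a_{m-h}=0$.

Let $k\ne0$. The contribution of $[\Delta,L]$ is $[\Delta,a_k]$. In $[H,L]$, the intermediate levels $m=h$ and $m=h'$ together give
$$\gamma a_k\Big[\min(h,h')(h'-h)+\tfrac12\big(h(h-1)-h'(h'-1)\big)\Big].$$
For $k>0$ the bracket is $hk+\frac12(-2hk-k^2+k)=-\frac12k(k-1)$. For $k<0$, with $h=h'-k$, it is $h'k+\frac12(-2h'k+k^2+k)=\frac12k(k+1)$. In both cases we get $-\frac\gamma2k(|k|-1)a_k$, which cancels the $\gamma$-term of (4).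

The other intermediate levels give $\sum_{m\ne h,h'}(\min(h',m)-\min(m,h))\,a_{h'-m}a_{m-h}$; terms with $m<\min(h,h')$ vanish.

* If $k>0$, put $j=m-h$. Levels strictly between $h$ and $h'$ have factor $m-h=j$, and levels above $h'$ have factor $k$. The sum is $\sum_{j=1}^{k-1}j\,a_{k-j}a_j+k\sum_{j>k}a_{k-j}a_j=\frac k2\sum_{i+j=k}{:}a_ia_j{:}$, by symmetrizing $j\leftrightarrow k-j$ in the first sum.
* If $k<0$, put $i=h'-m$, $j=m-h$. Levels strictly between $h'$ and $h$ have factor $h'-m=i$, and levels above $h$ have factor $k$. The sum is $\sum_{i+j=k;\,i,j<0}i\,a_ia_j+k\sum_{j>0}a_{k-j}a_j=\frac k2\sum_{i+j=k}{:}a_ia_j{:}$.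

In both cases this cancels the quadratic term of (4).

*Proof of the second identity.* With $n=h+1$, $\varepsilon(H+L)f|h\rangle$ equals
$$n\sum_{k>0}a_{-n-k}a_kf+\sum_{l=1}^{n-1}(n-l)\,a_{-(n-l)}a_{-l}f-\gamma\Big(\frac{h(h-1)}2+h\Big)a_{-n}f,$$
since the coefficients of $H$ and $L$ add to $\min(h,h+k)+1$. The middle sum is $\frac n2\sum_{i+j=n;\,i,j\ge1}a_{-i}a_{-j}f$, and $\frac{h(h-1)}2+h=\frac{n(n-1)}2$. By (3) the whole is $[\Delta,a_{-n}]f$, and $\Delta\varepsilon(f|h\rangle)=a_{-n}\Delta f+[\Delta,a_{-n}]f$. $\square$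

**Step 3 (the moments as sums over addable boxes).** By Lemma 2 and $H|0\rangle=0$,
$$\Delta\,\varepsilon L^r|0\rangle=\varepsilon(\Delta+H+L)L^r|0\rangle=\varepsilon L^r|0\rangle\,\Delta+\varepsilon L^{r+1}|0\rangle .$$
So $\varepsilon L^{r+1}|0\rangle=[\Delta,\varepsilon L^r|0\rangle]$. As $\varepsilon|0\rangle=\pi_1$, $\varepsilon L^r|0\rangle$ is the $r$-fold commutator of $\Delta$ with $\pi_1$. Apply it to $\tilde J_\lambda$, using $\pi_1\tilde J_\lambda=\sum_sw_s\tilde J_{\lambda+s}$ and $e(\lambda+s)-e(\lambda)=c_s$: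
$$\varepsilon L^r|0\rangle\tilde J_\lambda=\sum_sw_sc_s^r\,\tilde J_{\lambda+s}.\tag{5}$$
Compare coefficients of $\pi_1^{n+1}$, $n=|\lambda|$. On the left the level-$h$ component is multiplied by $\pi_{h+1}$, so only level $0$, which is $M_r(\lambda)\tilde J_\lambda$, contributes, and it gives $M_r(\lambda)$. Hence $M_r(\lambda)=\sum_sw_sc_s^r$. The $c_s$ are distinct for distinct addable boxes of $\lambda$: going down the addable boxes, $i$ increases and $j$ decreases.

**Lemma 3.** $G_\lambda(u):=\sum_rM_r(\lambda)u^{-r-1}=\dfrac{\prod_{i=1}^m(u-b_i)}{\prod_{i=0}^m(u-a_i)}$, where $a_0,\dots,a_m$ are the contents of the addable boxes of $\lambda$ and $b_1,\dots,b_m$ are the numbers (content $-\,\gamma$) for the removable boxes.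

Example: for $\lambda=(1)$ the formula gives $G(u)=\frac{u+\gamma}{(u-\sqrt\alpha)(u+1/\sqrt\alpha)}=\frac{u+\gamma}{u^2+\gamma u-1}$, the $(1,1)$ entry of $(u-L)^{-1}$ for the $2\times2$ matrix of Section 4.

*Proof.* The denominator is clear from Step 3; the work is to find the numerator. We diagonalize $L$ and express the $B_r$ through its eigenvectors.

*An eigenbasis of $L$.* For polynomials $f,f'$ in one variable, self-adjointness of $L$ gives
$$\langle f(L)|0\rangle\tilde J_\lambda,\,f'(L)|0\rangle\tilde J_\mu\rangle=\langle\tilde J_\lambda,\langle0|(ff')(L)|0\rangle\tilde J_\mu\rangle=\delta_{\lambda\mu}\|\tilde J_\lambda\|^2\sum_sw_sf(c_s)f'(c_s).$$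
For an addable box $s$ of $\lambda$ let $f_s$ be a polynomial with $f_s(c_{s'})=\delta_{ss'}$ for all addable $s'$, and let $v_{\lambda,s}=f_s(L)|0\rangle\tilde J_\lambda$. Then:

* $\|v_{\lambda,s}\|^2=w_s\|\tilde J_\lambda\|^2$, so $w_s>0$ (as $w_s\ne0$);
* the $v_{\lambda,s}$ are mutually orthogonal;
* $Lv_{\lambda,s}=c_sv_{\lambda,s}$, because the formula gives $\|(L-c_s)v_{\lambda,s}\|^2=0$;
* $\varepsilon v_{\lambda,s}=w_s\tilde J_{\lambda+s}$, by (5).

Let $\mathrm p(r)$ be the number of partitions of $r$. The number of pairs $(\lambda\vdash n,s)$ is $\sum_{\lambda\vdash n}(1+\#\{\text{distinct parts of }\lambda\})=\mathrm p(n)+\sum_{i\ge1}\mathrm p(n-i)$, since the partitions of $n$ having $i$ as a part are counted by $\mathrm p(n-i)$. This equals $\sum_{h=0}^n\mathrm p(n-h)$, the dimension of the degree-$n$ part of $F\otimes\mathbb R[w]$. So the $v_{\lambda,s}$, which are nonzero and orthogonal, form a basis. As $\langle\varepsilon^*\tilde J_\nu,v_{\lambda,s}\rangle=w_s\langle\tilde J_\nu,\tilde J_{\lambda+s}\rangle$,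 the vector $\varepsilon^*\tilde J_\nu$ is a combination of those $v_{\lambda,s}$ with $\lambda+s=\nu$.

*The eigenvalues of $B_r$.* Let $\sigma|h\rangle=|h+1\rangle$. Directly from the definitions, $L_+\sigma=\sigma(L-\gamma)$; also $L|0\rangle=\sum_{k\ge1}a_k|k\rangle=\sigma\varepsilon^*$, since $\varepsilon^*f=\sum_ha_{h+1}f|h\rangle$; and $\langle0|L\sigma=\varepsilon$. So
$$B_r=\langle0|L\,L_+^r\,\sigma\varepsilon^*=\langle0|L\sigma(L-\gamma)^r\varepsilon^*=\varepsilon(L-\gamma)^r\varepsilon^* .$$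
Hence the eigenvalue of $B_r$ on $\tilde J_\nu$ has the form $\sum_{s'}d_{s'}(c_{s'}-\gamma)^r$ over the removable boxes $s'$ of $\nu$, with $d_{s'}$ independent of $r$. By (2)
$$G_\nu(u)^{-1}=u-\sum_{s'}\frac{d_{s'}}{u-(c_{s'}-\gamma)} .$$

*Comparison.* Let $\nu$ have $m$ removable and $m+1$ addable boxes. By Step 3, $G_\nu=\sum_sw_s/(u-c_s)=A(u)/\prod_i(u-a_i)$, with $A$ monic of degree $m$ (as $\sum_sw_s=M_0=1$) and coprime to the denominator (as all $w_s\ne0$). The roots of $A$ are the poles of $1/G_\nu$; these are simple and lie in $\{b_1,\dots,b_m\}$. Hence $A$ has $m$ distinct roots, which are the $b_i$, and $A=\prod_i(u-b_i)$. $\square$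

**Step 4 (scaling).** Write $\lambda$ in reduced Stanley coordinates: $p_i\ge1$, $q_1>\dots>q_m>q_{m+1}:=0$, and put $\Pi_i=p_1+\dots+p_i$, $\Pi_0=0$. The addable boxes are $(\Pi_i+1,q_{i+1}+1)$, $0\le i\le m$, and the removable boxes are $(\Pi_i,q_i)$, $1\le i\le m$. So
$$a_i=\sqrt\alpha\,q_{i+1}-\frac{\Pi_i}{\sqrt\alpha},\qquad b_i=\sqrt\alpha(q_i-1)-\frac{\Pi_i-1}{\sqrt\alpha}-\gamma=\sqrt\alpha\,q_i-\frac{\Pi_i}{\sqrt\alpha}.$$
The shift by $\gamma$ has made $b_i$ linear in the coordinates. For $D_n(\lambda)$ all $a_i,b_i$ are multiplied by $n$, so Lemma 3 gives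
$$M_r(D_n(\lambda))=n^rM_r(\lambda).\tag{6}$$

## 6. A polynomial basis that produces free cumulants

**Definition 9 (the polynomials $\Phi_j$ and numbers $\tilde R_j$).** Fix $\lambda$ and let $E:\mathbb R[c]\to\mathbb R$ be the linear functional with $E[c^r]=M_r(\lambda)$. Put $\Phi_0=1$, $\Phi_1=c$ and, recursively for $j\ge1$, $\tilde R_{j+1}=E[c\,\Phi_j]$, where $\Phi_{j+1}$ is defined by
$$c\,\Phi_j=\Phi_{j+1}+\sum_{k=1}^j\tilde R_{k+1}\Phi_{j-k}\qquad(j\ge0).\tag{7}$$

Example: $\tilde R_2=M_2$, $\Phi_2=c^2-\tilde R_2$, $\tilde R_3=M_3$, $\Phi_3=c^3-2\tilde R_2c-\tilde R_3$, $\tilde R_4=M_4-2M_2^2$. For $\lambda=(1)$, $1/G(u)=u-\frac1{u+\gamma}$. So $B_0,B_1,B_2$ have eigenvalues $1,-\gamma,\gamma^2$, whence $M_2=1$, $M_3=-\gamma$, $M_4=\gamma^2+1$ and $\tilde R_2=1$, $\tilde R_3=-\gamma$, $\tilde R_4=\gamma^2-1$. Substituting these into the listed $K_{(3)}$ gives $\gamma^2-1-3\gamma^2+1+2\gamma^2=0=\mathrm{Ch}_{(3)}((1))$, as it should once we know $\tilde R_j=R_j$.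

Each $\Phi_j$ is monic of degree $j$, so the $\Phi_j$ form a basis of $\mathbb R[c]$. We have $E[\Phi_j]=\delta_{j0}$: $E[\Phi_1]=M_1=0$ and, inductively, $E[\Phi_{j+1}]=E[c\Phi_j]-\tilde R_{j+1}E[\Phi_0]=0$ for $j\ge1$. By induction the coefficient of $c^i$ in $\Phi_j$ is weighted homogeneous of degree $j-i$ in the $\tilde R$'s, and $\tilde R_j$ is a weighted homogeneous polynomial of degree $j$ in the $M_r$ ($M_r$ of degree $r$). So (6) gives $\tilde R_j(D_n(\lambda))=n^j\tilde R_j(\lambda)$. In Section 11 we show $\tilde R_j=R_j$.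

## 7. A quadratic recursion for characters

Fix $\lambda$ and $\alpha$, and let $n=|\lambda|$.

**Step 1 (characters as coefficients of a shifted Jack function).** Let $\mu=\nu\cup1^j$ with $\nu$ free of parts $1$, and $|\mu|=k$. If $k\le n$, the coefficient of $\pi_\mu$ in $\tilde J_\lambda(1+\pi_1,\pi_2,\dots)$ comes from the monomial $\pi_\nu\pi_1^{n-k+j}$ of $\tilde J_\lambda$. It equals $\alpha^{-(k-\ell(\mu))/2}\binom{n-k+j}j\theta_{\mu\cup1^{n-k}}(\lambda)$, because $\rho=\mu\cup1^{n-k}$ has $n-\ell(\rho)=k-\ell(\mu)$. If $k>n$ it is $0$. Hence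
$$\Psi_\lambda(\pi):=\tilde J_\lambda(1+\pi_1,\pi_2,\dots)=\sum_\mu\mathrm{Ch}_\mu(\lambda)\frac{\pi_\mu}{z_\mu}.$$

**Step 2 (logarithmic derivatives).** The aim is to package the $\kappa_\mu$ with the signs we want. Let $\eta_1,\eta_2,\dots$ be new variables, $\eta_\mu=\prod_i\eta_{\mu_i}$, and $\mathcal R$ the ring of all formal sums $\sum_\mu c_\mu\eta_\mu$, $c_\mu\in\mathbb R$. Put $\Psi^-(\eta)=\Psi_\lambda(-\eta_1,-\eta_2,\dots)$; it has constant term $1$, so it is invertible. Let $X_k=-k\,\partial_{\eta_k}\Psi^-/\Psi^-$. Since $\log\Psi^-=\sum_\mu(-1)^{\ell(\mu)}\kappa_\mu\eta_\mu/z_\mu$, $\partial_{\eta_k}\eta_\mu=m_k(\mu)\eta_{\mu\setminus k}$ and $z_\mu=k\,m_k(\mu)\,z_{\mu\setminus k}$,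
$$X_k(0)=\mathrm{Ch}_{(k)}(\lambda),\qquad[\eta_{\mu\setminus k}]X_k=(-1)^{\ell(\mu)-1}\frac{\kappa_\mu}{z_{\mu\setminus k}}\quad(k\text{ a part of }\mu).\tag{8}$$

**Step 3 (transport of $L$).** We rewrite $I_r\tilde J_\lambda=M_r\tilde J_\lambda$ so that it becomes a statement about the $X_k$. For $f\in F$ let $f^-(\eta)=f(1-\eta_1,-\eta_2,\dots)$, so $\tilde J_\lambda^-=\Psi^-$. Send $f|h\rangle$ to the sequence in $\mathcal R^{\mathbb N}$ (indexed by $0,1,2,\dots$) with $f^-/\Psi^-$ in position $h$ and $0$ elsewhere. Multiplication by $\pi_k$ becomes multiplication by $\delta_{k1}-\eta_k$. Since $(\partial_{\pi_k}f)^-=-\partial_{\eta_k}f^-$, with $f^-=u\Psi^-$ we get $(a_kf)^-/\Psi^-=-k\,\partial_{\eta_k}(u\Psi^-)/\Psi^-=(X_k-k\partial_{\eta_k})u$. So $L$ becomes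
$$(L'v)_h=-\gamma hv_h+\sum_{k=1}^h(X_k-k\partial_{\eta_k})v_{h-k}+v_{h+1}-\sum_{k\ge1}\eta_kv_{h+k},$$
where the last sum is finite in each coefficient. The vector $\tilde J_\lambda|0\rangle$ becomes $\mathbf e=(1,0,0,\dots)$, and the relation becomes $(L'^r\mathbf e)_0=M_r(\lambda)$. With $v^{(r)}=L'^r\mathbf e$, solving for $v_{h+1}$,
$$v_{h+1}^{(r)}=v_h^{(r+1)}+\gamma hv_h^{(r)}+\sum_{k\ge1}\eta_kv_{h+k}^{(r)}+\sum_{k=1}^hk\partial_{\eta_k}v_{h-k}^{(r)}-\sum_{k=1}^hX_kv_{h-k}^{(r)},\qquad v_0^{(r)}=M_r.\tag{9}$$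

**Step 4 (all $r$ at once).** Replace the shift $r\mapsto r+1$ by multiplication by $c$. Define formal sums $Y_h$ in the $\eta_\mu$ with coefficients in $\mathbb R[c]$ by $Y_0=1$ and
$$Y_{h+1}=(c+\gamma h)Y_h+\sum_{k\ge1}\eta_kY_{h+k}+\sum_{k=1}^hk\partial_{\eta_k}Y_{h-k}-\sum_{k=1}^hX_kY_{h-k}\qquad(h\ge0).\tag{10}$$
This determines all $Y_h$: the coefficient $[\eta_\mu]Y_{h+1}$ is expressed through finitely many $[\eta_\nu]Y_{h'}$ with $(h',|\nu|)$ equal to $(h,|\mu|)$, $(h+k,|\mu|-k)$, $(h-k,|\mu|+k)$ or $(h-k,\le|\mu|)$. All of these have $h'+|\nu|\le h+|\mu|$, so induction on $h+|\mu|$ works. It also gives $\deg_c[\eta_\mu]Y_h\le h+|\mu|$. Applying $E[c^r\,\cdot\,]$ coefficientwise turns (10) into (9), with the same values $M_r$ at $h=0$. So the same induction, for all $r$ at once, yields $v_h^{(r)}=E[c^rY_h]$. For $h\ge1$, taking $r=0$ and $r=1$: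
$$E[Y_h]=(\mathbf e)_h=0,\qquad E[cY_h]=(L'\mathbf e)_h=X_h .$$

**Step 5 (expansion in the basis $\Phi_j$).** Write $Y_h=\sum_jy_{h,j}\Phi_j$ with $y_{h,j}\in\mathcal R$; then $[\eta_\mu]y_{h,j}=0$ for $j>h+|\mu|$. We have $y_{0,j}=\delta_{0j}$, and $y_{h,0}=E[Y_h]=0$ for $h\ge1$ since $E[\Phi_j]=\delta_{j0}$. As $E[c\Phi_0]=0$ and $E[c\Phi_j]=\tilde R_{j+1}$,
$$X_h=\sum_{j\ge1}y_{h,j}\tilde R_{j+1}\qquad(h\ge1).\tag{11}$$
So it suffices to understand the $y_{h,j}$. Let $y_j(t)=\sum_hy_{h,j}t^h\in\mathcal R[[t]]$; then $y_0=1$ and $y_j\in t\mathcal R[[t]]$ for $j\ge1$. For $f\in\mathcal R[[t]]$ put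
$$\mathcal Nf=\gamma t\partial_tf+\sum_{k\ge1}kt^k\partial_{\eta_k}f+\sum_{k\ge1}\eta_k[t^{-k}f]_{\ge0},$$
where $[\cdot]_{\ge0}$ keeps the non-negative powers of $t$. Example: $\mathcal Nt=\gamma t+\eta_1$. By (7), the coefficient of $\Phi_j$ in $cY_h$ is $y_{h,j-1}+\sum_{i\ge1}\tilde R_{i+1}y_{h,i+j}$; by (11), $\sum_{k\ge1}X_kt^k=\sum_{i\ge1}\tilde R_{i+1}y_i$. Taking the coefficient of $\Phi_j$ in (10), multiplying by $t^h$ and summing over $h$ gives
$$t^{-1}y_j=y_{j-1}+\sum_{i\ge1}\tilde R_{i+1}\big(y_{i+j}-y_iy_j\big)+\mathcal Ny_j\qquad(j\ge1).\tag{12}$$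
All sums over $i$ are finite in each coefficient of $t^h\eta_\mu$.

## 8. The obstruction: the products $-y_iy_j$

At $\eta=0$, (8) and (11) say $\mathrm{Ch}_{(k)}=\sum_jy_{k,j}(0)\tilde R_{j+1}$. The natural attempt is to prove from (12), by induction on $h+|\mu|$, that every $[\eta_\mu]y_{h,j}$ is a polynomial in $\gamma,\tilde R_2,\tilde R_3,\dots$ with non-negative integer coefficients. The terms $y_{j-1}$, $\tilde R_{i+1}y_{i+j}$ and $\mathcal Ny_j$ are harmless: $\gamma$ and the $\tilde R$'s play the role of positive quantities, and $\mathcal N$ has positive coefficients. The term $-\tilde R_{i+1}y_iy_j$ is not.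

Let us run (12) to see it. Reading off $t^0$, $y_{1,1}=1+\sum_k\eta_ky_{k,1}$ and $y_{1,j}=\sum_k\eta_ky_{k,j}$ for $j\ge2$. Hence $\partial_{\eta_k}y_{1,j}=y_{k,j}$ at $\eta=0$. From now on all values are at $\eta=0$.

* $y_{1,1}=1$; $y_{2,1}=\gamma$ and $y_{2,2}=1$.
* $y_{3,1}=\tilde R_2(y_{2,2}-y_{1,1}^2)+2\gamma y_{2,1}+\partial_{\eta_1}y_{1,1}=\tilde R_2(1-1)+2\gamma^2+1$.
* $y_{3,2}=y_{2,1}+2\gamma y_{2,2}+\partial_{\eta_1}y_{1,2}=3\gamma$ and $y_{3,3}=1$.

Thus $\mathrm{Ch}_{(3)}=\tilde R_4+3\gamma\tilde R_3+(1+2\gamma^2)\tilde R_2$, but already here a term $\tilde R_2(1-1)$ had to cancel. One step later the coefficient of $\tilde R_2$ does not cancel completely. For $y_{2,1}$ one finds $\partial_{\eta_1}y_{2,1}=\gamma\,\partial_{\eta_1}y_{1,1}+y_{2,1}=2\gamma$, and $\partial_{\eta_2}y_{1,1}=y_{2,1}=\gamma$. So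
$$\begin{aligned}y_{4,1}&=\tilde R_2(y_{3,2}-2y_{1,1}y_{2,1})+\tilde R_3(y_{3,3}-y_{1,1}y_{2,2})+3\gamma y_{3,1}+\partial_{\eta_1}y_{2,1}+2\partial_{\eta_2}y_{1,1}\\&=(3\gamma-2\gamma)\tilde R_2+7\gamma+6\gamma^3,\end{aligned}$$
in agreement with the terms $\gamma R_2^2+(7\gamma+6\gamma^3)R_2$ of the listed $K_{(4)}$. The induction hypothesis tells us that $y_{3,2}$ and $y_{1,1}y_{2,1}$ have non-negative coefficients, and nothing about their difference. This is where the attempt stops.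

The remedy is to put the differences $y_{i+j}-y_iy_j$ themselves into the induction. Let us see what their recursion looks like, applying (12) to $y_{i+j}$ and, in the product $y_iy_j$, to the first factor only. Then $t^{-1}(y_{i+j}-y_iy_j)$ equals
$$\big(y_{i+j-1}-y_{i-1}y_j\big)+\sum_{l\ge1}\tilde R_{l+1}\big(y_{l+i+j}-y_ly_{i+j}-y_{l+i}y_j+y_ly_iy_j\big)+\mathcal Ny_{i+j}-(\mathcal Ny_i)y_j .$$
The first bracket is a difference of the same kind. The second is an alternating sum over the ways to cut the sequence $(l,i,j)$ into consecutive blocks. And the last part is $\mathcal N(y_{i+j}-y_iy_j)$ plus $\mathcal N(y_iy_j)-(\mathcal Ny_i)y_j$, which is what is left when a derivation-like operator does not act on the first factor, so there is hope that it is positive. This suggests the family to consider.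

## 9. Boolean cumulants of the $y_j$ and a recursion without minus signs

**Definition 10 (Boolean cumulants).** For $n\ge1$ and $i_1,\dots,i_n\ge0$ let
$$\beta(i_1,\dots,i_n)=\sum(-1)^{b-1}\prod_{\text{blocks }V}y_{\sum_{l\in V}i_l},$$
the sum being over partitions of $\{1,\dots,n\}$ into intervals, with $b$ the number of blocks.

Example: $\beta(i)=y_i$, $\beta(i,j)=y_{i+j}-y_iy_j$, $\beta(i,j,k)=y_{i+j+k}-y_iy_{j+k}-y_{i+j}y_k+y_iy_jy_k$.

Put $s_m=i_1+\dots+i_m$. We need four elementary facts.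

First, decompose by the first block, which is $\{1,\dots,m\}$:
$$\beta(i_1,\dots,i_n)=y_{s_n}-\sum_{m=1}^{n-1}y_{s_m}\,\beta(i_{m+1},\dots,i_n).\tag{13}$$

Second, for an additional first entry $l\ge0$, decompose by the first break located after one of the entries $i_m$, $m\ge1$, while a break between $l$ and $i_1$ may or may not be present:
$$\beta(l,i_1,\dots,i_n)=\beta(l,s_n)-\sum_{m=1}^{n-1}\beta(l,s_m)\,\beta(i_{m+1},\dots,i_n).\tag{14}$$
Indeed, if the first such break is after $i_m$, the two possibilities before it contribute $y_{l+s_m}-y_ly_{s_m}=\beta(l,s_m)$, what follows contributes $\beta(i_{m+1},\dots,i_n)$, and the break contributes a sign. If there is no such break we get $\beta(l,s_n)$.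

Third, $\beta(0,i_2,\dots,i_n)=0$ for $n\ge2$: since $y_0=1$, making the entry $0$ a separate block or merging it with the next block gives the same product with opposite signs.

Fourth, $[t^h\eta_\mu]\beta(i_1,\dots,i_n)=0$ if $\sum i_l>h+|\mu|$, because this holds for single $y_j$ and hence for products.

**Proposition 1.** Put $\phi\circledast\psi:=\mathcal N(\phi\psi)-(\mathcal N\phi)\psi$. For $n\ge1$ and $i_1,\dots,i_n\ge1$,
$$\begin{aligned}t^{-1}\beta(i_1,\dots,i_n)={}&\beta(i_1-1,i_2,\dots,i_n)+\sum_{l\ge1}\tilde R_{l+1}\,\beta(l,i_1,\dots,i_n)\\&+\mathcal N\beta(i_1,\dots,i_n)+\sum_{m=1}^{n-1}y_{s_m}\circledast\beta(i_{m+1},\dots,i_n),\end{aligned}\tag{15}$$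
and
$$\phi\circledast\psi=\phi\Big(\gamma t\partial_t\psi+\sum_{k\ge1}kt^k\partial_{\eta_k}\psi\Big)+\sum_{k\ge1}\eta_k\,[t^{-k}\phi_{<k}\,\psi]_{\ge0},\tag{16}$$
where $\phi_{<k}$ is the part of $\phi$ of $t$-degree $<k$.

Example: $t\circledast t=\gamma t^2+\eta_2$. From the definition: $\mathcal N(t^2)=2\gamma t^2+\eta_1t+\eta_2$ and $(\mathcal Nt)t=\gamma t^2+\eta_1t$.

*Proof.* Write $\beta_m=\beta(i_{m+1},\dots,i_n)$. By (13), $t^{-1}\beta(i_1,\dots,i_n)=t^{-1}y_{s_n}-\sum_m(t^{-1}y_{s_m})\beta_m$. All $s_m\ge1$, so (12) applies to every $t^{-1}y_{s_m}$.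

* The first terms of (12) give $y_{s_n-1}-\sum_my_{s_m-1}\beta_m=\beta(i_1-1,i_2,\dots,i_n)$, by (13) for the sequence $(i_1-1,i_2,\dots,i_n)$.
* The $\tilde R$-terms give $\sum_l\tilde R_{l+1}\big(\beta(l,s_n)-\sum_m\beta(l,s_m)\beta_m\big)=\sum_l\tilde R_{l+1}\beta(l,i_1,\dots,i_n)$, by (14).
* The $\mathcal N$-terms give $\mathcal Ny_{s_n}-\sum_m(\mathcal Ny_{s_m})\beta_m=\mathcal N\beta(i_1,\dots,i_n)+\sum_m\big[\mathcal N(y_{s_m}\beta_m)-(\mathcal Ny_{s_m})\beta_m\big]$, by applying $\mathcal N$ to (13).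

For (16): the first two parts of $\mathcal N$ are derivations, so what is left is $\phi$ times the derivation of $\psi$. For the third part, $[t^{-k}\phi]_{\ge0}\,\psi=t^{-k}\phi_{\ge k}\,\psi\in\mathcal R[[t]]$, so $[t^{-k}\phi\psi]_{\ge0}-[t^{-k}\phi]_{\ge0}\,\psi=[t^{-k}\phi_{<k}\,\psi]_{\ge0}$. $\square$

There is no minus sign left in (15) and (16). The troublesome $y_{3,2}-2y_{1,1}y_{2,1}=3\gamma-2\gamma$ of Section 8 is $[t^3]\beta(1,1)$ at $\eta=0$. By (15) it is $[t^2]$ of four terms at $\eta=0$: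

* $\beta(0,1)=0$;
* the terms $\tilde R_{l+1}\beta(l,1,1)$ do not contribute, since $l+2>2$;
* $\mathcal N\beta(1,1)$ gives $2\gamma(y_{2,2}-y_{1,1}^2)+\partial_{\eta_1}y_{1,2}+2\partial_{\eta_2}y_{0,2}=0$;
* $y_1\circledast y_1$ gives $\gamma\,y_{1,1}y_{1,1}=\gamma$.

So $\gamma$ now appears as a single positive product.

## 10. Non-negativity and integrality of all Boolean cumulants

**Proposition 2.** For all $n\ge1$, $i_1,\dots,i_n\ge1$, $h\ge0$ and $\mu$ there is $b_{h,\mu}(i_1,\dots,i_n)\in\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$, not depending on $\alpha,\lambda$ and equal to zero if $\sum i_l>h+|\mu|$, with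
$$[t^h\eta_\mu]\,\beta(i_1,\dots,i_n)=b_{h,\mu}(i_1,\dots,i_n)\big|_{g=\gamma,\ x_j=\tilde R_j(\lambda)}\qquad\text{for all }\alpha>0\text{ and all }\lambda .$$

*Proof.* Call $h+|\mu|$ the index sum of $b_{h,\mu}(\dots)$. We define the $b$'s and prove the claim by induction on the index sum. For $h=0$ put $b_{0,\mu}=0$; this is correct because $y_j\in t\mathcal R[[t]]$ for $j\ge1$. Let $b_{h+1,\mu}(i_1,\dots,i_n)$ be the sum of the following contributions, obtained by taking $[t^h\eta_\mu]$ of the right side of (15) term by term.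

1. From $\beta(i_1-1,\dots)$: $b_{h,\mu}(i_1-1,i_2,\dots,i_n)$ if $i_1\ge2$. If $i_1=1$: $\delta_{h0}\delta_{\mu\emptyset}$ for $n=1$ (as $\beta(0)=y_0=1$) and $0$ for $n\ge2$ (as $\beta(0,i_2,\dots)=0$).
2. $\sum_{l\ge1}x_{l+1}\,b_{h,\mu}(l,i_1,\dots,i_n)$, a finite sum since terms with $l>h+|\mu|$ vanish.
3. From $\mathcal N\beta$:
   (a) $g\,h\,b_{h,\mu}(i_1,\dots,i_n)$;
   (b) $\sum_{1\le k\le h}k\,(m_k(\mu)+1)\,b_{h-k,\mu\cup k}(i_1,\dots,i_n)$, because $[\eta_\mu]\partial_{\eta_k}f=(m_k(\mu)+1)[\eta_{\mu\cup k}]f$;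
   (c) $\sum b_{h+k,\mu\setminus k}(i_1,\dots,i_n)$ over the distinct parts $k$ of $\mu$.
4. From $y_s\circledast\beta'$ with $s=s_m$, $\beta'=\beta(i_{m+1},\dots,i_n)$, $1\le m\le n-1$, by (16): sums of products $b_{a,\nu}(s)\,b_{a',\nu'}(i_{m+1},\dots,i_n)$ with multipliers
   (a) $g\,a'$, where $a+a'=h$, $\nu\cup\nu'=\mu$;
   (b) $k\,(m_k(\rho)+1)$, where $k\ge1$, $\nu'=\rho\cup k$, $\nu\cup\rho=\mu$, $a+a'+k=h$;
   (c) $1$, where $k$ runs over the distinct parts of $\mu$, $a<k$, $a+a'=h+k$, $\nu\cup\nu'=\mu\setminus k$.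

We check that the induction closes. The target has index sum $h+1+|\mu|$. In items 1–3 every $b$ used has index sum exactly $h+|\mu|$: for 3(b) it is $(h-k)+(|\mu|+k)$, for 3(c) it is $(h+k)+(|\mu|-k)$. In item 4 the two index sums are non-negative and add up to $h+|\mu|$. So the induction hypothesis applies to all of them. All multipliers lie in $\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$, so $b_{h+1,\mu}$ does too, and the specialization identity holds by (15) and (16).

Finally, suppose $\sum i_l>h+1+|\mu|$; we check that every contribution vanishes. In items 1–3 the index sum is $h+|\mu|$ and the arguments sum to at least $\sum i_l-1>h+|\mu|$. The constant of item 1 does not occur, since it has $\sum i_l=1$ and $h+1+|\mu|=1$. In item 4 the arguments of the two factors sum to $\sum i_l$, more than the sum $h+|\mu|$ of the two index sums, so at least one factor has arguments summing to more than its index sum. $\square$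

Define $P_k:=\sum_{j=1}^kb_{k,\emptyset}(j)\,x_{j+1}\in\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$. By (8) and (11) at $\eta=0$, and $y_j=\beta(j)$,
$$\mathrm{Ch}_{(k)}(\lambda)=P_k(\gamma,\tilde R_2(\lambda),\tilde R_3(\lambda),\dots)\qquad\text{for all }\lambda\text{ and all }\alpha>0.\tag{17}$$
Note that the items 3(b) and 4(b) force us to treat all $\mu$ together, even to compute $b_{k,\emptyset}$.

## 11. Degree bounds, and $\tilde R_j=R_j$

Let the $x$-weight give $x_j$ weight $j$ and $g$ weight $0$. Let the full degree be the $x$-weight plus the degree in $g$. Example: $g^2x_2x_3$ has $x$-weight $5$ and full degree $7$.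

**Lemma 4.**

(i) Every monomial of $b_{h,\mu}(i_1,\dots,i_n)$ has full degree $\le T$ and $\equiv T\pmod2$, where $T:=h-\sum i_l+|\mu|-\ell(\mu)$.

(ii) The part of $b_{h,\emptyset}(i_1,\dots,i_n)$ of $x$-weight exactly $h-\sum i_l$ equals $\delta_{n1}\delta_{h,i_1}$.

(iii) The coefficient of $g^{h-j}$ in $b_{h,\emptyset}(j)$, $h\ge j\ge1$, is $c(h,j)$.

*Proof of (i).* Induct on $h+|\mu|$; for $h=0$ there is nothing to prove since $b_{0,\mu}=0$. For $b_{h+1,\mu}$ the target is $T=h+1-\sum i_l+|\mu|-\ell(\mu)$. By induction the contributions in the proof of Proposition 2 have full degree bounded by, and congruent mod $2$ to, the following.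

* Item 1: $h-(\sum i_l-1)+|\mu|-\ell(\mu)=T$. The constant $1$ (for $n=1$, $i_1=1$, $h=0$, $\mu=\emptyset$) has degree $0=T$.
* Item 2: $(l+1)+h-l-\sum i_l+|\mu|-\ell(\mu)=T$.
* Item 3(a): $1+h-\sum i_l+|\mu|-\ell(\mu)=T$. Item 3(b): $(h-k)-\sum i_l+(|\mu|+k)-(\ell(\mu)+1)=T-2$. Item 3(c): $(h+k)-\sum i_l+(|\mu|-k)-(\ell(\mu)-1)=T$.
* Item 4, adding the bounds of the two factors. (a): $1+h-\sum i_l+|\mu|-\ell(\mu)=T$. (b): $(h-k)-\sum i_l+(|\mu|+k)-(\ell(\mu)+1)=T-2$. (c): $(h+k)-\sum i_l+(|\mu|-k)-(\ell(\mu)-1)=T$.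

*Proof of (ii).* For $\mu=\emptyset$ items 3(c) and 4(c) are absent. By (i), items 3(a), 4(a), which carry an explicit factor $g$, and items 3(b), 4(b) have $x$-weight $<h+1-\sum i_l$. So the extremal part, denoted $b^0_h$, satisfies
$$b^0_{h+1}(i_1,\dots,i_n)=b^0_h(i_1-1,i_2,\dots,i_n)+\sum_lx_{l+1}b^0_h(l,i_1,\dots,i_n),$$
where for $i_1=1$ the first term is $\delta_{n1}\delta_{h0}$. By induction on $h$, $b^0=0$ for $n\ge2$: it holds for $h=0$, and for $n\ge2$ every term on the right has at least two arguments or is $0$. Hence for $n=1$ the sum over $l$ disappears: $b^0_{h+1}(j)=b^0_h(j-1)$ with $b^0_h(0):=\delta_{h0}$, and $b^0_0(j)=0$ for $j\ge1$. So $b^0_h(j)=\delta_{hj}$.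

*Proof of (iii).* Let $c_{h,j}$ be the coefficient, with $c_{h,0}:=\delta_{h0}$ and $c_{h,j}:=0$ for $j>h$. For $n=1$, $\mu=\emptyset$ only items 1, 2, 3(a), 3(b) occur. The pure power $g^{h+1-j}$ in $b_{h+1,\emptyset}(j)$ cannot come from item 2 (factor $x_{l+1}$) nor from 3(b) (full degree at most $h-1-j$). Items 1 and 3(a) give $c_{h+1,j}=c_{h,j-1}+h\,c_{h,j}$. This is the Stirling recursion with the Stirling initial values. $\square$

**Identification of $\tilde R_j$.** The point is that $P_k$ has a single top-weight term. By Lemma 4(i), (ii), the term $b_{k,\emptyset}(j)x_{j+1}$ of $P_k$ has $x$-weight at most $(k-j)+(j+1)=k+1$, and its part of weight $k+1$ is $\delta_{jk}x_{k+1}$. So $P_k=x_{k+1}+(\text{terms of }x\text{-weight}\le k)$. Since $\tilde R_j(D_n(\lambda))=n^j\tilde R_j(\lambda)$, (17) gives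
$$R_{k+1}(\lambda)=\lim_{n\to\infty}\frac{\mathrm{Ch}_{(k)}(D_n(\lambda))}{n^{k+1}}=\lim_{n\to\infty}\frac{P_k(\gamma,n^2\tilde R_2(\lambda),n^3\tilde R_3(\lambda),\dots)}{n^{k+1}}=\tilde R_{k+1}(\lambda)\qquad(k\ge1).$$

## 12. Algebraic independence of the $R_j$, and the proof of Theorem 1

By (17) and $\tilde R_j=R_j$, $\mathrm{Ch}_{(k)}(\lambda)=P_k(\gamma,R_2(\lambda),R_3(\lambda),\dots)$ for all $\lambda$ and $\alpha>0$, with $P_k\in\mathbb Z_{\ge0}[g,x_2,\dots]$ independent of $\alpha$. It remains to show that the Kerov polynomial is unique. For this we fix $\alpha$ and prove that the functions $R_2,R_3,\dots$ on Young diagrams are algebraically independent.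

**Step 1 (change of variables to power sums).** By (7), $R_{j+1}=E[c\Phi_j]=M_{j+1}+(\text{polynomial in }R_2,\dots,R_j,M_2,\dots,M_j)$. So $R_2,\dots,R_N$ and $M_2,\dots,M_N$ are related by an invertible triangular polynomial change of variables. Let $S_r=\sum_ia_i^r-\sum_ib_i^r$ with $a_i,b_i$ as in Lemma 3. By that lemma $\log(uG_\lambda(u))=\sum_i\log(1-b_i/u)-\sum_i\log(1-a_i/u)=\sum_{r\ge1}S_ru^{-r}/r$, and $S_1=M_1=0$. So the same holds for $M_2,\dots,M_N$ and $S_2,\dots,S_N$. It suffices to show that $S_2,\dots,S_N$ are algebraically independent.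

**Step 2 (from diagrams to all real coordinates).** Suppose $f(S_2,\dots,S_N)=0$ on all diagrams. Fix $m\ge N$. For diagrams with reduced coordinates of length $m$ the $S_r$ are polynomials in $(\boldsymbol p,\boldsymbol q)$, by the formulas of Section 5, Step 4. The relation holds at all integer points with $p_i\ge1$, $q_1>\dots>q_m\ge1$. In the coordinates $p_i$ and $q_i-q_{i+1}$ (with $q_{m+1}=0$) these are all points of $\mathbb Z_{\ge1}^{2m}$, and a polynomial vanishing there is zero. Hence the relation holds identically on $\mathbb R^{2m}$.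

**Step 3 (the image in the variables $a_i,b_i$).** The linear map $(\boldsymbol p,\boldsymbol q)\mapsto(a_0,\dots,a_m,b_1,\dots,b_m)$ has image in the hyperplane $\sum a_i=\sum b_i$ of $\mathbb R^{2m+1}$, of dimension $2m$. It is injective, because $b_i-a_i=\sqrt\alpha(q_i-q_{i+1})$ and $a_{i-1}-b_i=p_i/\sqrt\alpha$. So the image is the whole hyperplane. Set all $b_i=0$: then $f$ of the power sums of degrees $2,\dots,N$ in the $m+1$ variables $a_0,\dots,a_m$ vanishes wherever the sum of the variables is $0$.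

**Step 4 (conclusion).** A symmetric polynomial vanishing on the hyperplane where the sum of the variables is $0$ is divisible by the first power sum, with symmetric quotient. The ring of symmetric polynomials in $m+1\ge N$ variables is the polynomial ring in the first $m+1$ power sums. So a polynomial in the power sums of degrees $2,\dots,N$ that is a multiple of the first power sum is zero: $f=0$.

Therefore the polynomial expressing $\mathrm{Ch}_{(k)}$ through the $R_j$ is unique, and $K^{(\alpha)}_{(k)}=P_k(\gamma,R_2,R_3,\dots)$ for all $\alpha>0$. This proves Theorem 1. $\blacksquare$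

## 13. Signed cumulants, divisibility and Stirling coefficients: the proof of Theorem 2

**Positivity, integrality and item 1.** Let $k$ be a part of $\mu$. By (8), (11), Proposition 2 and $\tilde R_j=R_j$,
$$(-1)^{\ell(\mu)-1}\kappa_\mu=z_{\mu\setminus k}\,[\eta_{\mu\setminus k}]X_k=z_{\mu\setminus k}\sum_{j\ge1}b_{k,\mu\setminus k}(j)\big|_{g=\gamma,\,x=R}\;R_{j+1}.$$
Put $P_\mu=z_{\mu\setminus k}\sum_jb_{k,\mu\setminus k}(j)\,x_{j+1}$, a finite sum. It does not depend on the choice of $k$: for each $\alpha$ its specialization $g=\gamma$ is determined by $\kappa_\mu$, by the algebraic independence of the $R_j$, and $\gamma$ takes infinitely many values. So $P_\mu\in\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$ is independent of $\alpha$, and it is divisible by $z_{\mu\setminus k}$ for every part $k$ of $\mu$. For $\mu=(k)$ it is the $P_k$ of (17).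

**Item 2.** By Lemma 4(i) for $b_{k,\mu\setminus k}(j)$, the full degrees in $P_\mu$ are at most
$$k-j+(|\mu|-k)-(\ell(\mu)-1)+(j+1)=|\mu|-\ell(\mu)+2,$$
and have the same parity as this number.

**Item 3.** The monomial $g^ax_{k+1-a}$ of $P_{(k)}=\sum_jb_{k,\emptyset}(j)x_{j+1}$ contains a single factor $x$. So it arises only from $j=k-a$ and from the power $g^{k-j}=g^a$ in $b_{k,\emptyset}(j)$. Lemma 4(iii) gives the coefficient $c(k,k-a)$, which is positive since $1\le k-a\le k$.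

**Item 4.** $\mathrm{Ch}_\mu$ is a sum over set partitions of products of the $\kappa$'s, by Definition 7, and each $\kappa_\nu=(-1)^{\ell(\nu)-1}P_\nu(\gamma,R_2,R_3,\dots)$. So $\mathrm{Ch}_\mu$ is a polynomial with integer coefficients, independent of $\alpha$, in $\gamma,R_2,R_3,\dots$, and by the uniqueness shown in Section 12 this polynomial is $K^{(\alpha)}_\mu$. $\blacksquare$
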